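\title{Nonexistence of positive solutions of a semilinear elliptic system in a general bounded domain}

\begin{abstract}
We consider the system $-\Delta u=\lambda f(v)$, $-\Delta v=\mu g(u)$ with zero Dirichlet data in a smooth bounded domain $\Omega\subset\mathbb R^N$, where $f$ and $g$ are continuous, nondecreasing, negative at $0$ and bounded below by increasing affine functions. We prove that there is no positive solution when the product $\lambda\mu$ exceeds a number that depends only on $\Omega$, $f$ and $g$. The proof works near the boundary point farthest from the origin. Moving planes make $u$ and $v$ monotone there in a fixed cone of directions; since Hopf's lemma can fail when $f(0),g(0)<0$, the planes are started with a boundary lemma that is proved by blow-up. Monotonicity turns integral bounds into pointwise bounds, and these bound $\lambda$ and $\mu$. We also treat the other signs of $f(0)$ and $g(0)$ and give two existence examples that limit the result.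
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb R^N$, $N\ge1$, be a bounded connected open set with smooth boundary, let $\lambda,\mu>0$, and consider the system
\begin{equation}\label{eq:system}
-\Delta u=\lambda f(v)\ \text{ in }\Omega,\qquad -\Delta v=\mu g(u)\ \text{ in }\Omega,\qquad u=v=0\ \text{ on }\partial\Omega .
\end{equation}
A \emph{positive solution} is a pair $u,v\in C(\overline\Omega)$, positive in $\Omega$ and zero on $\partial\Omega$, that satisfies the two equations classically or in the sense of distributions. (On a disconnected set one would restrict a positive solution to a component.) We use the following conditions on $f,g:[0,\infty)\to\mathbb R$.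
\begin{itemize}
\item[(C0)] $f$ and $g$ are continuous and nondecreasing.
\item[(C1)] (C0) holds, $f(0)<0$ and $g(0)<0$.
\item[(C2)] There are positive numbers $K_1,K_2,M_1,M_2$ such that $f(z)\ge K_1z-M_1$ and $g(z)\ge K_2z-M_2$ for all $z\ge0$.
\end{itemize}

Fix $\varepsilon_0>0$ and let $\lambda,\mu\ge\varepsilon_0$. By \cite[Theorem 1.1]{NPS}, if (C1) and (C2) hold and $\Omega$ is a ball, there is $\sigma>0$ such that \eqref{eq:system} has no positive solution for $\lambda\mu>\sigma$; the case of an arbitrary bounded region is stated in \cite{NPS} to remain open. The question is thus whether, for every smooth bounded $\Omega$ and all $f,g$ satisfying (C1) and (C2), there is a number $\sigma>0$, allowed to depend on $\Omega$, $f$, $g$ and $\varepsilon_0$, such that \eqref{eq:system} has no positive solution when $\lambda,\mu\ge\varepsilon_0$ and $\lambda\mu>\sigma$. The answer is yes for every $\varepsilon_0>0$, and $\sigma$ can be chosen independent of $\varepsilon_0$.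

\begin{theorem}\label{thm:main}
Let \textup{(C1)} and \textup{(C2)} hold. There is $\sigma=\sigma(\Omega,f,g)>0$ such that \eqref{eq:system} has no positive solution for any $\lambda,\mu>0$ with $\lambda\mu>\sigma$.
\end{theorem}

Throughout, $\lambda_1$ is the first Dirichlet eigenvalue of $-\Delta$ in $\Omega$ and $\varphi>0$ is its eigenfunction, normalized by $\int_\Omega\varphi=1$. The second theorem describes the role of the values $f(0)$, $g(0)$ and shows that $\sigma$ cannot be taken arbitrarily small.

\begin{theorem}\label{thm:compl}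
Let \textup{(C0)} and \textup{(C2)} hold.
\begin{itemize}
\item[\textup{(a)}] If $f(0)\ne0$ and $g(0)\ne0$, with any signs, the conclusion of Theorem~\ref{thm:main} holds.
\item[\textup{(b)}] If only $g(0)\ne0$ is assumed, there is $\sigma$ such that there is no positive solution when $\lambda\mu>\sigma$ and $\mu\ge\lambda$. If only $f(0)\ne0$ is assumed, there is $\sigma$ such that there is none when $\lambda\mu>\sigma$ and $\lambda\ge\mu$.
\item[\textup{(c)}] If $f(0)=g(0)=0$, nonexistence can fail, for every $\Omega$ and $N$: there are $f,g$ satisfying \textup{(C0)}, \textup{(C2)} and $f(0)=g(0)=0$ for which \eqref{eq:system} has a positive solution whenever $\lambda=\mu>0$.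
\item[\textup{(d)}] Let $f(z)=K_1z-M_1$ and $g(z)=K_2z-M_2$ with $K_i,M_i>0$. For every $\lambda>0$ there is $k_0>\lambda_1$ such that \eqref{eq:system} has a positive solution for each $\mu$ with $\lambda_1^2<\lambda\mu K_1K_2<k_0^2$. Hence, for these $f,g$, every $\sigma$ as in Theorem~\ref{thm:main} satisfies $\sigma\ge\lambda_1^2/(K_1K_2)$.
\end{itemize}
\end{theorem}

\subsection*{Why large $\lambda\mu$ should exclude positive solutions}
Suppose first that $f(z)\ge K_1z$ and $g(z)\ge K_2z$. Multiply the equations by $\varphi$, integrate, and put $A=\int u\varphi>0$, $B=\int v\varphi>0$. This gives $\lambda_1A\ge\lambda K_1B$ and $\lambda_1B\ge\mu K_2A$, hence $\lambda\mu K_1K_2\le\lambda_1^2$. So the product $\lambda\mu$ is the natural parameter, and one guesses that subtracting constants $M_i$ does not change the picture for large $\lambda\mu$. But with $M_i>0$, which is unavoidable when $f(0),g(0)<0$, the same computation yields no contradiction. It only bounds $A$ and $B$ (Lemma~\ref{lem:test}), and by parts (c) and (d) of Theorem~\ref{thm:compl}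 positive solutions with $\lambda\mu K_1K_2>\lambda_1^2$ do occur.

A second mechanism is needed, and it comes from the sign of $f(0)$. Where $v$ is small, $\Delta u=-\lambda f(v)$ is about $\lambda|f(0)|$, and a positive function whose Laplacian is at least $\Lambda$ on a ball of radius $r$ reaches the height $\Lambda r^2/(2N)$ on the boundary of that ball. So $\lambda$ is bounded as soon as we find a ball of controlled size on which $v$ is small and $u$ is bounded. Since $v$ vanishes on $\partial\Omega$, one looks for the ball near the boundary. The difficulty is that the layer in which $v$ is small might become thin as $\lambda$ and $\mu$ grow, and all we know at the start is a bound on two weighted integrals.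

\subsection*{Outline}
One boundary point suffices, and we choose a point $x^*$ farthest from the origin. Planes with normals close to $x^*/|x^*|$ cut small caps from $\Omega$ near $x^*$ whose reflections stay in $\Omega$; no convexity of $\Omega$ is needed. The method of moving planes then makes $u$ and $v$ monotone in a cone of directions, in a neighborhood of $x^*$ that depends only on $\Omega$ (Section~\ref{sec:planes}). To start and to continue the planes one needs the sign of the derivatives of $u$ and $v$ near $\partial\Omega$; this is the subject of Section~\ref{sec:boundary}. Section~\ref{sec:estimates} passes from the integral bounds to bounds on $\lambda$ and $\mu$ in four steps, and Section~\ref{sec:proofs} concludes. Section~\ref{sec:interval} shows the argument on an interval, and Section~\ref{sec:existence} contains the existence results.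

\section{Preliminaries}\label{sec:prelim}

We write $\nu$ for the outer unit normal on $\partial\Omega$, $n=-\nu$, $d(x)=\operatorname{dist}(x,\partial\Omega)$ and $\partial_ew=e\cdot\nabla w$. If $z\in\partial\Omega$ is a boundary point nearest to $x\in\Omega$, then $x=z+d(x)n(z)$.

\subsection*{Standard facts}
A continuous function $w$ with $\Delta w=0$ in the sense of distributions is a smooth harmonic function; if $\Delta w\le0$ (respectively $\ge0$) it is superharmonic (subharmonic). Let $D$ be a bounded open set.
\begin{itemize}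
\item[(F1)] \emph{Maximum principle.} If $w\in C(\overline D)$ is superharmonic in $D$ and $w\ge0$ on $\partial D$, then $w\ge0$ in $D$. If $w\ge0$ is superharmonic in a connected open set, then $w>0$ everywhere or $w\equiv0$.
\item[(F2)] \emph{Hopf's lemma.} If $B$ is a ball, $w\in C^1(\overline B)$ is superharmonic and positive in $B$, and $w(z)=0$ at a point $z\in\partial B$, then the derivative of $w$ at $z$ along the inner normal of $B$ is positive.
\item[(F3)] \emph{Harnack's inequality.} If $w\ge0$ is harmonic in $B_R(y)$ and $r=|x-y|<R$, then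
\[
\frac{R^{N-2}(R-r)}{(R+r)^{N-1}}\,w(y)\le w(x)\le\frac{R^{N-2}(R+r)}{(R-r)^{N-1}}\,w(y).
\]
\item[(F4)] \emph{Global $L^p$ theory.} For $1<p<\infty$ and $F\in L^p(\Omega)$ there is a unique $w\in W^{2,p}(\Omega)\cap W^{1,p}_0(\Omega)$ with $-\Delta w=F$, and $\|w\|_{W^{2,p}}\le C\|F\|_{L^p}$. For $p>N$, $W^{2,p}(\Omega)$ embeds in $C^{1,1-N/p}(\overline\Omega)$.
\item[(F5)] \emph{Local estimate at a flat boundary} \cite[Theorem 9.13]{GT}. Let $B_\rho^+=B_\rho(0)\cap\{y_N>0\}$, let $L=\sum a_{ij}\partial_{ij}+\sum b_i\partial_i$ be uniformly elliptic in $B_\rho^+$ with bounded coefficients and uniformly continuous $a_{ij}$, and let $w\in W^{2,p}(B_\rho^+)$ vanish on $\{y_N=0\}$. Then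
\[
\|w\|_{W^{2,p}(B^+_{\rho/2})}\le C\big(\|w\|_{L^p(B_\rho^+)}+\|Lw\|_{L^p(B_\rho^+)}\big),
\]
where $C$ depends only on $N$, $p$, $\rho$, the ellipticity constant, the bounds for the coefficients and the modulus of continuity of the $a_{ij}$.
\item[(F6)] \emph{Reflection and Liouville.} If $w$ is continuous on $\{y_N\ge0\}$, harmonic in $\{y_N>0\}$ and zero on $\{y_N=0\}$, its odd extension in $y_N$ is harmonic in $\mathbb R^N$. A harmonic function on $\mathbb R^N$ with $|w|\le C(1+|y|^2)$ is a polynomial of degree at most $2$.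
\end{itemize}

Let $(u,v)$ be a positive solution with $f,g$ continuous. Then $\lambda f(v)\in C(\overline\Omega)$. For $p>N$ let $\tilde u$ solve $-\Delta\tilde u=\lambda f(v)$ as in (F4). The difference $u-\tilde u$ is continuous on $\overline\Omega$, harmonic in $\Omega$ and zero on $\partial\Omega$, so it vanishes by (F1). Hence $u$, and likewise $v$, belongs to $W^{2,p}(\Omega)\cap C^1(\overline\Omega)$ for all $p<\infty$.

\subsection*{Boundary charts}
Since $\partial\Omega$ is smooth and compact, there are $r_0,K>0$ and $s_0\in(0,r_0/8]$ with the following two properties. First, for $z\in\partial\Omega$ and $0<s\le s_0$, the ball $B_s(z+sn(z))$ lies in $\Omega$ and the ball $B_s(z-sn(z))$ does not meet $\Omega$. Second, for $z\in\partial\Omega$ there is a smooth function $\psi_z$ on $\{y\perp n(z):|y|<r_0\}$ with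
\[
\psi_z(0)=0,\qquad\nabla\psi_z(0)=0,\qquad|\nabla\psi_z|\le\tfrac14,\qquad|D^2\psi_z|\le K,
\]
such that the \emph{height function} $\Phi_z(z+y+tn(z))=t-\psi_z(y)$ describes $\Omega$ near $z$: inside $B_{r_0}(z)$ we have $\Omega=\{\Phi_z>0\}$ and $\partial\Omega=\{\Phi_z=0\}$. The height is comparable to the distance:
\begin{equation}\label{eq:height}
\tfrac45\Phi_z(x)\le d(x)\le\Phi_z(x)\qquad\text{for }x\in\Omega\cap B_{r_0/2}(z).
\end{equation}
Indeed, a boundary point nearest to $x$ is within $|x-z|<r_0/2$ of $x$, so it lies in $B_{r_0}(z)$, where $\Phi_z=0$ on $\partial\Omega$; since $|\nabla\Phi_z|\le\frac54$ on the convex set where $\Phi_z$ is defined, the first inequality follows. For the second, write $x=z+y+tn(z)$. The point $x-\Phi_z(x)n(z)=z+y+\psi_z(y)n(z)$ is within $\frac54|y|<r_0$ of $z$ and has height $0$, so it lies on $\partial\Omega$.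

\subsection*{The eigenfunction test}
This is the only place where (C2) enters the nonexistence proof.

\begin{lemma}\label{lem:test}
Let $f,g$ be continuous and satisfy \textup{(C2)}, and put $\sigma_0=2\lambda_1^2/(K_1K_2)$. There is $C_T>0$, depending only on $\lambda_1$, $K_i$, $M_i$, such that every positive solution with $\lambda\mu\ge\sigma_0$ satisfies
\[
\int_\Omega u\varphi\le C_T\Big(1+\frac1\mu\Big),\qquad\int_\Omega v\varphi\le C_T\Big(1+\frac1\lambda\Big).
\]
\end{lemma}

\begin{proof}
Let $A=\int u\varphi$ and $B=\int v\varphi$. Since $u$ and $\varphi$ vanish on $\partial\Omega$, Green's identity gives $\int(-\Delta u)\varphi=\lambda_1A$. By (C2) and $\int\varphi=1$,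
\[
\lambda_1A\ge\lambda(K_1B-M_1),\qquad\lambda_1B\ge\mu(K_2A-M_2).
\]
The first inequality reads $B\le\lambda_1A/(\lambda K_1)+M_1/K_1$. Inserting this in the second and dividing by $\mu$, we get
\[
A\Big(K_2-\frac{\lambda_1^2}{\lambda\mu K_1}\Big)\le M_2+\frac{\lambda_1M_1}{\mu K_1}.
\]
For $\lambda\mu\ge\sigma_0$ the bracket is at least $K_2/2$, which bounds $A$. Exchanging the roles of the two equations bounds $B$.
\end{proof}

\section{The interval}\label{sec:interval}

In this section $\Omega=(-1,1)$, so $\lambda_1=\pi^2/4$ and $\varphi(x)=\frac\pi4\cos\frac{\pi x}2$. Positive solutions are of class $C^2[-1,1]$, because $u''=-\lambda f(v)$ and $v''=-\mu g(u)$ are continuous.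

\begin{example}\label{ex:affine}
Let $f(z)=g(z)=z-1$ and $\lambda=\mu=k^2$, $k>0$. Then a positive solution exists if and only if $\pi/2<k\le\pi$.

Indeed, $D=u-v$ solves $D''=k^2D$, $D(\pm1)=0$, so $\int(D'^2+k^2D^2)=0$ and $u=v$. The equation $-u''=k^2(u-1)$ gives $u=1+a\cos kx+b\sin kx$, and $u(\pm1)=0$ means $a\cos k=-1$ and $b\sin k=0$. If $b\neq0$, then $\sin k=0$ and $u'(1)=u'(-1)=bk\cos k\ne0$, whereas positivity requires $u'(-1)\ge0\ge u'(1)$. So $u=1-\cos kx/\cos k$. Now $u(0)>0$ forces $\cos k<0$, and then $u>0$ means $\cos kx>\cos k$ for $|x|<1$. This holds for $\pi/2<k\le\pi$ and fails at $x=\pi/k$ for $k>\pi$.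
\end{example}

The example shows three things. Positive solutions live above the first eigenvalue $k^2=\pi^2/4$. They are lost at the boundary: the slope $u'(1)=k\tan k$ is negative for $\pi/2<k<\pi$ and vanishes at $k=\pi$. And at $k=\pi$ the solution $u=1+\cos\pi x$ is positive with $u'(\pm1)=0$, so the conclusion of Hopf's lemma is false; near $x=1$ the solution behaves like $\frac{c_0}2(1-x)^2$ with $c_0=\pi^2=\lambda|f(0)|$, and it is still strictly decreasing.

We now run the proof for general $f,g$ satisfying (C1) and (C2). Let $(u,v)$ be a positive solution with $\lambda\mu\ge\sigma_0$.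

\emph{The sign of $u'$ near $1$.} We have $u'(1)\le0$, and $u''=-\lambda f(v)>0$ near $1$ because $f(0)<0$. Hence $u'(x)=u'(1)-\int_x^1u''<0$ for $x<1$ close to $1$, whether or not $u'(1)$ vanishes. The same holds for $v$.

\emph{Monotonicity.} We borrow the reflection argument from the proof of Proposition~\ref{prop:mono}. Besides the sign of $u'$ and $v'$ near $1$, it needs only that the reflection of $(t,1]$ in the point $t$ lies in $\Omega$, which is true here for every $t>0$. It gives $u(2t-x)\ge u(x)$ and $v(2t-x)\ge v(x)$ for $0<t<x<1$. With $t=(s+x)/2$ we see that $u$ and $v$ are nonincreasing on $[0,1]$.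

\emph{Step 1: pointwise bounds.} For $x\in[\frac12,1]$ we have $u\ge u(x)$ on $[0,\frac12]$, and $\int_0^{1/2}\varphi=\sqrt2/4>\frac13$. By Lemma~\ref{lem:test}, $u\le L_u:=3C_T(1+1/\mu)$ and $v\le L_v:=3C_T(1+1/\lambda)$ on $[\frac12,1]$.

\emph{Step 2: a one-sided bound for $-u''$.} Let $x\in[\frac34,1]$ and $F=\lambda f(v(x))$. On $[\frac12,\frac34]$ we have $v\ge v(x)$, so $-u''\ge F$ since $f$ is nondecreasing. The function $u(s)-\frac F2(s-\frac12)(\frac34-s)$ is then concave and nonnegative at both endpoints, so it is nonnegative at $s=\frac58$: $F/128\le L_u$. Thus $-u''\le128L_u$ on $[\frac34,1]$. The parameter $\lambda$ has disappeared from the right-hand side.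

\emph{Step 3: smallness near $1$.} With $\xi=1-x$ let $Z=L_u\big(4\xi+64\xi(\frac14-\xi)\big)$. Then $-Z''=128L_u$, $Z(\frac34)=L_u$ and $Z(1)=0$, so $u-Z$ is convex on $[\frac34,1]$ and nonpositive at the endpoints. Hence $u\le20L_u(1-x)$ and, in the same way, $v\le20L_v(1-x)$ on $[\frac34,1]$.

\emph{Step 4: the bound for $\lambda$.} Choose $\delta>0$ with $f(\delta)\le f(0)/2$ and let $\rho=\min\{\frac14,\delta/(20L_v)\}$. On $[1-\rho,1]$ we have $v\le\delta$, so $u''\ge\lambda|f(0)|/2$. Since $u(1)=0$ and $u'(1)\le0$, Taylor's formula gives $u(1-\rho)\ge\lambda|f(0)|\rho^2/4$. With Step 3,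
\[
\lambda\le\frac{80L_u}{|f(0)|\rho}\le\frac{80L_u}{|f(0)|}\Big(4+\frac{20L_v}\delta\Big)\le C\Big(1+\frac1\lambda\Big)\Big(1+\frac1\mu\Big),
\]
and the same bound holds for $\mu$. These two inequalities bound $\lambda\mu$ by the elementary argument of Section~\ref{sec:proofs}.

In higher dimensions Steps 1--4 survive with balls in place of intervals. Two points need new work: the sign of the derivative near the boundary, and a region of monotonicity that does not depend on $\lambda$ and $\mu$.

\section{A substitute for Hopf's lemma}\label{sec:boundary}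

\begin{lemma}\label{lem:boundary}
Let $p>N$ and $u\in W^{2,p}(\Omega)\cap C^1(\overline\Omega)$ with $u>0$ in $\Omega$, $u=0$ on $\partial\Omega$ and $\Delta u=h\in C(\overline\Omega)$. Assume that either
\begin{itemize}
\item[\textup{(a)}] $h\le0$ in $\Omega$, or
\item[\textup{(b)}] $h\equiv c_0$ on $\partial\Omega$ for a constant $c_0>0$.
\end{itemize}
Let $x_0\in\partial\Omega$ and let $e$ be a unit vector with $e\cdot\nu(x_0)>0$. Then there is $\delta>0$ such that $\partial_eu<0$ in $\Omega\cap B_\delta(x_0)$.
\end{lemma}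

If (C0) holds, the lemma applies to both components of a positive solution, whatever the signs of $f(0)$ and $g(0)$. For $u$ we have $h=-\lambda f(v)$. If $f(0)\ge0$, then $f(v)\ge f(0)\ge0$ and (a) holds. If $f(0)<0$, then $h=-\lambda f(0)>0$ on $\partial\Omega$ and (b) holds. The radius $\delta$ depends on the solution; this will not matter.

Put $b(z)=\partial_{n(z)}u(z)\ge0$ for $z\in\partial\Omega$, so that $\nabla u(z)=b(z)n(z)$. If $b(x_0)>0$, then $\partial_eu(x_0)=-b(x_0)\,e\cdot\nu(x_0)<0$ and the conclusion follows from the continuity of $\nabla u$. In case (a), Hopf's lemma in an interior tangent ball gives $b(x_0)>0$, and the lemma is proved. From now on we assume (b).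

It is instructive to see why the lemma holds when $b(x_0)=0$ and $u\in C^2(\overline\Omega)$. Take coordinates with $x_0=0$, $n(x_0)=e_N$ and $\partial\Omega=\{y_N=\psi(y')\}$. Differentiating $u(y',\psi(y'))=0$ twice at $0$, where $\nabla u$ and $\nabla\psi$ vanish, gives $\partial_{ij}u(0)=0$ for $i,j<N$. The function $\partial_Nu(y',\psi(y'))$ is nonnegative near $0$ and vanishes at $0$, so its gradient vanishes there: $\partial_{iN}u(0)=0$ for $i<N$. Hence $\partial_{NN}u(0)=c_0$ is the only nonzero entry of $D^2u(0)$. For $x$ near $x_0$ with nearest boundary point $z$, integration along the segment from $z$ to $x$ gives $\nabla u(x)=b(z)n(z)+d(x)\,(c_0n(x_0)+o(1))$, and the scalar product of each term with $e$ has the right sign.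

For us $f$ is only continuous, so $h$ is only continuous and we know no more than $u\in W^{2,p}$. We replace Taylor's formula by a blow-up. The formula above says that at distance $r$ from a boundary point $z$ the gradient should have size $b(z)+r$ and the function size $r(b(z)+r)$. After division by this quantity the rescaled functions should converge to a profile $\beta y_N+\frac c2y_N^2$ on a half-space. To obtain a limit we need the matching upper bound for $u$, uniformly in $z$ and at all scales. Let
\[
H=\max_{\overline\Omega}|h|,\qquad M_z(s)=\sup_{\Omega\cap B_s(z)}u .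
\]
In the rest of this section constants may depend on $\Omega$, $u$ and $h$, but not on $z$, $s$ or $k$.

\begin{lemma}\label{lem:growth}
There is $C$ such that $M_z(s)\le C\,(b(z)s+s^2)$ for all $z\in\partial\Omega$ and $0<s\le s_0$.
\end{lemma}

\begin{proof}
We first bound $u$ at the point $z+sn(z)$, then carry the bound by a Harnack chain to the points that are not too close to $\partial\Omega$, and handle the remaining points with a barrier. The barrier involves $M_z$ at a larger scale but with a small factor, which an iteration absorbs.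

\emph{Harmonic replacement.} Let $B_R(y)\subset\Omega$ and let $w$ be the harmonic function in $B_R(y)$ that is continuous up to the boundary and equals $u$ on $\partial B_R(y)$. Then $w\ge0$. The function $P(x)=H(R^2-|x-y|^2)/(2N)$ has $-\Delta P=H$, so (F1) applied to $P\pm(u-w)$ gives $|u-w|\le P$. For $|x-y|\le R/2$, (F3) gives $w(x)\le3\cdot2^{N-2}w(y)$, and therefore
\begin{equation}\label{eq:harnack}
u(x)\le C_H\,(u(y)+R^2)\qquad\text{if }B_R(y)\subset\Omega,\ |x-y|\le R/2,
\end{equation}
with a constant $C_H\ge1$ depending only on $N$ and $H$.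

\emph{The point $y=z+sn(z)$.} Take $R=s$ and $x=z+tn(z)$ with $0<t<s$, so that $|x-y|=s-t$. By (F3), $w(x)\ge2^{1-N}(t/s)\,w(y)$. Also $P(x)=Ht(2s-t)/(2N)\le Hst/N$ and $P(y)=Hs^2/(2N)$. Hence
\[
u(x)\ge2^{1-N}\,\frac ts\Big(u(y)-\frac{Hs^2}{2N}\Big)-\frac{Hst}N .
\]
Divide by $t$ and let $t\to0$; the left side tends to $b(z)$, and we obtain
\begin{equation}\label{eq:center}
u(z+sn(z))\le C\,(b(z)s+s^2).
\end{equation}

\emph{Points away from $\partial\Omega$.} Fix $\varepsilon\in(0,1)$ and let $x\in\Omega\cap B_s(z)$ with $d(x)\ge\varepsilon s$. Write $n=n(z)$, $\Phi=\Phi_z$. Join $x$ to $z+sn$ by the segment from $x$ to $x+2sn$ followed by the segment from $x+2sn$ to $z+sn$. The path lies in $B_{3s}(z)\subset B_{r_0/2}(z)$ and has length at most $4s$. On the first segment $\Phi\ge\Phi(x)\ge d(x)\ge\varepsilon s$ by \eqref{eq:height}. On the second, in the coordinates $z+y+tn$, both endpoints have $t\ge s$ and $|y|\le s$, so $\Phi\ge s-\frac14s$. Thus the path lies in $\Omega$, and by \eqref{eq:height} $d\ge\frac45\min\{\varepsilon,\frac34\}s\ge\frac12\varepsilon s$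 along it. Choose points $p_0=z+sn,p_1,\dots,p_J=x$ on the path with $|p_{j+1}-p_j|\le\varepsilon s/4$ and $J\le16/\varepsilon+1$. Applying \eqref{eq:harnack} with $R=\varepsilon s/2$ and center $p_j$ for $j=0,\dots,J-1$ gives $u(x)\le C_H^J(u(p_0)+Js^2)$, and by \eqref{eq:center}
\begin{equation}\label{eq:far}
u(x)\le C_\varepsilon\,(b(z)s+s^2).
\end{equation}

\emph{Points close to $\partial\Omega$.} Let $x\in\Omega\cap B_s(z)$ with $d(x)<\varepsilon s$, let $z'$ be a nearest boundary point, and let $\zeta=z'-sn(z')$ be the center of the exterior tangent ball of radius $s$. Then $|\cdot-\zeta|\ge s$ on $\overline\Omega$, $|x-\zeta|=s+d(x)<2s$, and $|\zeta-z|\le s+d(x)+|x-z|<3s$, so $\overline B_{2s}(\zeta)\subset B_{5s}(z)$. Let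
\[
Z=m\Big(1-\frac{s^N}{|\cdot-\zeta|^N}\Big),\qquad m=2M_z(5s)+\frac{2^{N+1}}N\,Hs^2 .
\]
Since $\Delta r^{-N}=2Nr^{-N-2}$ for $r=|\cdot-\zeta|$, we have $-\Delta Z=2Nms^Nr^{-N-2}\ge2^{-N-1}Nm/s^2\ge H\ge-\Delta u$ in $\Omega\cap B_{2s}(\zeta)$. On the boundary of this set, $Z\ge0=u$ at points of $\partial\Omega$, and $Z=m(1-2^{-N})\ge m/2\ge u$ at points of $\Omega\cap\partial B_{2s}(\zeta)$. By (F1), $u(x)\le Z(x)$. With $1-(1+a)^{-N}\le Na$ for $a=d(x)/s$,
\begin{equation}\label{eq:near}
u(x)\le mN\varepsilon\le C_*\varepsilon\,(M_z(5s)+s^2),\qquad C_*=C_*(N,H).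
\end{equation}

\emph{Iteration.} Fix $\varepsilon\in(0,1)$ with $C_*\varepsilon\le5^{-3}$. By \eqref{eq:far} and \eqref{eq:near}, $M_z(s)\le C(b(z)s+s^2)+5^{-3}M_z(5s)$ for all $0<s\le s_0$. Let $J$ be the first integer with $5^Js>s_0$ and apply this at the scales $s,5s,\dots,5^{J-1}s$:
\[
M_z(s)\le C\sum_{j<J}5^{-3j}\big(b(z)5^js+5^{2j}s^2\big)+5^{-3J}\max u\le2C\,(b(z)s+s^2)+\Big(\frac s{s_0}\Big)^3\max u .
\]
The last term is at most $s^2\max u/s_0^2$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:boundary} in case \textup{(b)}]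
Suppose that there are $x_k\in\Omega$ with $x_k\to x_0$ and $\partial_eu(x_k)\ge0$.

\emph{Rescaling.} Let $r_k=d(x_k)\to0$, let $z_k\to x_0$ be nearest boundary points, and let $\ell_k=b(z_k)+r_k$. Choose orthogonal matrices $Q_k$ with $Q_ke_N=n(z_k)$, so that $x_k=z_k+r_kQ_ke_N$. Along a subsequence $Q_k\to Q$ with $Qe_N=n(x_0)$, and $r_k/\ell_k\to\tau\in[0,1]$, hence $b(z_k)/\ell_k\to1-\tau$. Define
\[
V_k(y)=\frac{u(z_k+r_kQ_ky)}{r_k\ell_k}\qquad\text{on }\Omega_k=\{y:z_k+r_kQ_ky\in\Omega\}.
\]
Inside $B_{r_0/r_k}(0)$ we have $\Omega_k=\{y_N>\psi_k(y')\}$, where $\psi_k(y')=r_k^{-1}\psi_{z_k}(r_kQ_k(y',0))$ satisfies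
\[
\psi_k(0)=0,\quad\nabla\psi_k(0)=0,\quad|\nabla\psi_k|\le\tfrac14,\quad|D^2\psi_k|\le Kr_k,\quad|\nabla\psi_k(y')|\le Kr_k|y'|.
\]
By Lemma~\ref{lem:growth} with $s=\rho r_k$, and because $b(z_k)\le\ell_k$ and $r_k\le\ell_k$,
\begin{equation}\label{eq:Vk}
0<V_k\le C\,\frac{b(z_k)\rho+r_k\rho^2}{\ell_k}\le C(\rho+\rho^2)\qquad\text{in }\Omega_k\cap B_\rho(0),\ \text{ if }\rho r_k\le s_0 .
\end{equation}
Moreover $\Delta V_k(y)=(r_k/\ell_k)\,h(z_k+r_kQ_ky)$, which tends to $\tau c_0$ uniformly on bounded sets because $h$ is continuous and $h(x_0)=c_0$. Finally $\partial_NV_k(0)=b(z_k)/\ell_k$ and $\nabla u(x_k)=\ell_kQ_k\nabla V_k(e_N)$.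

\emph{Compactness.} We need convergence of the gradients both at the interior point $e_N$ and at the boundary point $0$, so we flatten the boundary. The map $T_k(y)=(y',y_N+\psi_k(y'))$ sends $B_\rho^+$ into $\Omega_k\cap B_{2\rho}(0)$ when $2\rho r_k\le s_0$, since $|\psi_k(y')|\le\frac14|y'|$. For such $k$ let $\tilde V_k=V_k\circ T_k\in W^{2,p}(B_\rho^+)$; it vanishes on $\{y_N=0\}$. From $V_k(y)=\tilde V_k(y',y_N-\psi_k(y'))$ we get, for $i<N$,
\[
\partial_iV_k=\partial_i\tilde V_k-\partial_i\psi_k\,\partial_N\tilde V_k,\qquad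
\partial_{ii}V_k=\partial_{ii}\tilde V_k-2\partial_i\psi_k\,\partial_{iN}\tilde V_k+(\partial_i\psi_k)^2\partial_{NN}\tilde V_k-\partial_{ii}\psi_k\,\partial_N\tilde V_k ,
\]
while derivatives in $y_N$ are unchanged. Summing,
\[
L_k\tilde V_k:=\Delta\tilde V_k-2\sum_{i<N}\partial_i\psi_k\,\partial_{iN}\tilde V_k+|\nabla\psi_k|^2\partial_{NN}\tilde V_k-(\Delta\psi_k)\,\partial_N\tilde V_k=(\Delta V_k)\circ T_k .
\]
On $B_\rho^+$ the coefficients of $L_k$ converge uniformly to those of $\Delta$, and the leading coefficients have Lipschitz constants at most $Cr_k$. So (F5) holds with a constant independent of large $k$, and with \eqref{eq:Vk} it bounds $\tilde V_k$ in $W^{2,p}(B^+_{\rho/2})$, hence in $C^{1,1-N/p}(\overline{B^+_{\rho/2}})$. Let $\mathbb H=\{y_N>0\}$. By the Arzel\`a--Ascoli theorem and a diagonal argument in $\rho$, a subsequence converges to a function $V$ in $C^1$ on bounded subsets of $\overline{\mathbb H}$ and weakly in $W^{2,p}$ on bounded subsets of $\mathbb H$. Passing to the limit in the equation, in \eqref{eq:Vk} and in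 $\partial_N\tilde V_k(0)=\partial_NV_k(0)$, we find
\[
\Delta V=\tau c_0,\qquad0\le V\le C(1+|y|^2),\qquad V=0\text{ on }\partial\mathbb H,\qquad\partial_NV(0)=1-\tau .
\]
Since $\psi_k(0)=0$ and $\nabla\psi_k(0)=0$, we also have $\nabla V_k(e_N)=\nabla\tilde V_k(e_N)\to\nabla V(e_N)$.

\emph{The limit profile.} By (F6), the odd extension of $V-\frac{\tau c_0}2y_N^2$ is a polynomial of degree at most $2$ that is odd in $y_N$. It is therefore of the form $y_N(\beta+a\cdot y')$ with $a\in\mathbb R^{N-1}$, and $\beta=\partial_NV(0)=1-\tau$. Dividing $V\ge0$ by $y_N$ and letting $y_N\to0^+$ gives $\beta+a\cdot y'\ge0$ for all $y'$, so $a=0$. This is where the positivity of $u$ removes the tangential part of the gradient. Thus $\nabla V(e_N)=(\tau c_0+1-\tau)e_N$, and $\tau c_0+1-\tau\ge\min\{c_0,1\}>0$: the slope $1-\tau$ may vanish, but then the term $\tau c_0$ takes over. We conclude that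
\[
0\le\frac{\partial_eu(x_k)}{\ell_k}=e\cdot Q_k\nabla V_k(e_N)\longrightarrow(\tau c_0+1-\tau)\,e\cdot n(x_0)<0,
\]
a contradiction.
\end{proof}

\section{Monotonicity near the farthest point}\label{sec:planes}

The method of moving planes compares a solution on the cap of $\Omega$ cut off by a plane with its values at the reflected points. One starts with a plane that barely meets $\Omega$ and moves it inward as long as the reflected cap stays in $\Omega$. How far the plane can move depends only on the geometry of $\Omega$, and this is the source of the uniformity in $\lambda$ and $\mu$.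

After a translation, $0\in\Omega$. Let $R=\max_{\overline\Omega}|x|$, fix $x^*\in\partial\Omega$ with $|x^*|=R$, and put $\omega=x^*/R$. Then $\Omega\subset B_R(0)$ and the sphere $\partial B_R(0)$ touches $\partial\Omega$ at $x^*$, so $\nu(x^*)=\omega$. Let $\rho_0=r_0/2$. Choose $\kappa>0$ and then $\eta\in(0,\frac14]$ with
\[
2\kappa\le\rho_0,\qquad\sqrt{2R\kappa}<\rho_0/2,\qquad R\eta<\rho_0/2,\qquad R\eta^2/2\le\kappa/4 .
\]
A unit vector $e$ is called \emph{admissible} if $|e-\omega|\le\eta$. For such $e$ and $t\in\mathbb R$ let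
\[
t_e=\max_{\overline\Omega}x\cdot e,\qquad\Sigma_t=\{x\in\Omega:x\cdot e>t\},\qquad x^t=x-2(x\cdot e-t)e ,
\]
so that $x^t$ is the reflection of $x$ in the plane $\{x\cdot e=t\}$.

\begin{lemma}\label{lem:geometry}
Let $e$ be admissible.
\begin{itemize}
\item[\textup{(i)}] If $x\in\overline\Omega\cap B_{\rho_0}(x^*)$ and $0<s\le\rho_0$, then $x-se\in\Omega$. If $x\in\partial\Omega\cap B_{\rho_0}(x^*)$, then $e\cdot\nu(x)>0$.
\item[\textup{(ii)}] $t_e\ge x^*\cdot e\ge R-\kappa/4$, and every $x\in\overline\Omega$ with $x\cdot e\ge R-\kappa$ lies in $B_{\rho_0}(x^*)$.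
\item[\textup{(iii)}] If $t\ge R-\kappa$, $x\in\overline\Omega$ and $x\cdot e>t$, then the segment from $x$ to $x^t$, with $x$ excluded and $x^t$ included, lies in $\Omega$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\Phi=\Phi_{x^*}$, $\psi=\psi_{x^*}$; then $\nabla\Phi=-\omega-\nabla\psi$ with $\nabla\psi\perp\omega$. We have $e\cdot\omega=1-\frac12|e-\omega|^2\ge\frac{31}{32}$ and $|e\cdot\nabla\psi|=|(e-\omega)\cdot\nabla\psi|\le\frac1{16}$, so $-e\cdot\nabla\Phi>0$ in $B_{r_0}(x^*)$. The points $x-se$, $0\le s\le\rho_0$, lie in $B_{r_0}(x^*)$, and $s\mapsto\Phi(x-se)$ is strictly increasing with $\Phi(x)\ge0$. Hence $\Phi(x-se)>0$ for $s>0$. On $\partial\Omega\cap B_{r_0}(x^*)$ we have $\nu=-\nabla\Phi/|\nabla\Phi|$.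

(ii) $x^*\cdot e=R(1-\frac12|e-\omega|^2)\ge R-\kappa/4$. If $|x|\le R$ and $x\cdot e\ge R-\kappa$, then $|x-Re|^2\le2R^2-2R\,x\cdot e\le2R\kappa$, and $|Re-x^*|\le R\eta$; so $|x-x^*|<\rho_0$. Here the choice of the farthest point is used: a thin cap of $B_R(0)$ has small diameter, and it contains the cap of $\Omega$.

(iii) By (ii), $x\in B_{\rho_0}(x^*)$, and $x^t=x-se$ with $s=2(x\cdot e-t)\le2\kappa\le\rho_0$. Apply (i).
\end{proof}

Let $r_1=\kappa/8$, $G=\Omega\cap B_{2r_1}(x^*)$ and $G'=\Omega\cap B_{r_1}(x^*)$. The point $x^*$, the numbers $\rho_0,\kappa,\eta,r_1$ and the sets $G,G'$ depend only on $\Omega$.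

\begin{proposition}\label{prop:mono}
Let \textup{(C0)} hold, let $\lambda,\mu>0$, and let $(u,v)$ be a positive solution. For every $x\in G$, every admissible $e$ and every $s\in[0,\kappa]$,
\[
x-se\in\Omega,\qquad u(x-se)\ge u(x),\qquad v(x-se)\ge v(x).
\]
\end{proposition}

\begin{proof}
Fix $e$. For $t\in[R-\kappa,t_e)$ let $w_u^t(x)=u(x^t)-u(x)$ and $w_v^t(x)=v(x^t)-v(x)$; by Lemma~\ref{lem:geometry}(iii) these functions are defined and continuous on $\overline{\Sigma_t}$. We claim that
\begin{equation}\label{eq:planes}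
w_u^t\ge0\ \text{ and }\ w_v^t\ge0\ \text{ in }\Sigma_t
\end{equation}
for all $t\in[R-\kappa,t_e)$. The claim implies the proposition: if $x\in G$, then $x\cdot e\ge x^*\cdot e-2r_1\ge R-\kappa/2$, and for $0<s\le\kappa$ the number $t=x\cdot e-s/2$ lies in $[R-\kappa,t_e)$, with $x\in\Sigma_t$ and $x^t=x-se$.

\emph{Start.} The compact set $F=\overline\Omega\cap\{x\cdot e=t_e\}$ is contained in $\partial\Omega\cap B_{\rho_0}(x^*)$, so $e\cdot\nu>0$ on $F$. By Lemma~\ref{lem:boundary} there is an open set $O\supset F$ with $\partial_eu<0$ and $\partial_ev<0$ in $\Omega\cap O$. By compactness of $\overline\Omega$ there is $t'\in[R-\kappa,t_e)$ with $\overline\Omega\cap\{x\cdot e\ge t'\}\subset O$. If $(t'+t_e)/2\le t<t_e$ and $x\in\Sigma_t$, the segment from $x$ to $x^t$ lies in $\Omega\cap\{x\cdot e\ge2t-t_e\}\subset O$, and $u,v$ increase along it in the direction $-e$. So \eqref{eq:planes} holds for these $t$.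

\emph{The critical plane.} Let $t_0$ be the infimum of the $t\in[R-\kappa,t_e)$ such that \eqref{eq:planes} holds on all of $[t,t_e)$. It holds at $t_0$, because each $x\in\Sigma_{t_0}$ lies in $\Sigma_t$ for $t>t_0$ close to $t_0$, and $x^t\to x^{t_0}$. The Laplacian commutes with reflections, $w_v^{t_0}\ge0$ and $f$ is nondecreasing, so
\[
-\Delta w_u^{t_0}=\lambda\,[f(v(x^{t_0}))-f(v(x))]\ge0\qquad\text{in }\Sigma_{t_0}.
\]
Only the monotonicity of $f$ is used, not a Lipschitz condition. Take a component of $\Sigma_{t_0}$ and a point in it. Moving from the point in the direction $e$, we stay in the component until we reach a point $z\in\partial\Omega$ with $z\cdot e>t_0$, and $w_u^{t_0}(z)=u(z^{t_0})>0$ since $z^{t_0}\in\Omega$. By continuity $w_u^{t_0}\not\equiv0$ on the component, so (F1) gives $w_u^{t_0}>0$ in $\Sigma_{t_0}$. At a point $\bar x\in\Omega$ with $\bar x\cdot e=t_0$ we have $w_u^{t_0}(\bar x)=0$, and (F2) in a small ball $B_r(\bar x+re)\subset\Sigma_{t_0}$ gives $0<\partial_ew_u^{t_0}(\bar x)=-2\partial_eu(\bar x)$. The same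 statements hold for $v$, by the monotonicity of $g$.

\emph{Continuation.} Suppose $t_0>R-\kappa$. Then there are $t_k\in[R-\kappa,t_0)$ with $t_k\to t_0$ and points $x_k\in\Sigma_{t_k}$ at which \eqref{eq:planes} fails. After passing to a subsequence and, if necessary, exchanging the names of $u$ and $v$, we have $u(x_k^{t_k})<u(x_k)$ and $x_k\to\bar x\in\overline\Omega$. Then $\bar x\cdot e\ge t_0$ and $u(\bar x^{t_0})\le u(\bar x)$.

Let $\bar x\cdot e>t_0$. If $\bar x\in\Omega$, this contradicts $w_u^{t_0}(\bar x)>0$. If $\bar x\in\partial\Omega$, it contradicts $u(\bar x^{t_0})>0=u(\bar x)$.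

Let $\bar x\cdot e=t_0$. Then $|x_k-x_k^{t_k}|=2(x_k\cdot e-t_k)\to0$, and the mean value theorem gives points $\xi_k\in\Omega$ on the segments from $x_k$ to $x_k^{t_k}$ with $\partial_eu(\xi_k)>0$ and $\xi_k\to\bar x$. If $\bar x\in\Omega$, this contradicts $\partial_eu(\bar x)<0$. If $\bar x\in\partial\Omega$, then $e\cdot\nu(\bar x)>0$ by Lemma~\ref{lem:geometry}(i),(ii), and it contradicts Lemma~\ref{lem:boundary}.

Hence $t_0=R-\kappa$, which proves the claim.
\end{proof}

Monotonicity in a whole cone of directions, rather than in the single direction $\omega$, means that below each point $x\in G$ there is a ball of fixed proportions on which $u$ and $v$ are at least as large as at $x$. Let $\theta=\eta/4$ and, for $\rho>0$,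
\[
D(x,\rho)=B_{\theta\rho}\big(x-\tfrac\rho2\omega\big).
\]

\begin{corollary}\label{cor:balls}
Let $0<\rho\le\kappa$. If $x\in G\cup\{x^*\}$, then $D(x,\rho)\subset\Omega\cap B_\rho(x)$. If $x\in G$ and $(u,v)$ is as in Proposition~\ref{prop:mono}, then $u\ge u(x)$ and $v\ge v(x)$ on $D(x,\rho)$.
\end{corollary}

\begin{proof}
A point of $D(x,\rho)$ has the form $x-\frac\rho2q$ with $q=\omega-2\theta\zeta$, $|\zeta|<1$. Since $|q-\omega|<2\theta\le\frac18$, we have $0<|q|<2$, and $e=q/|q|$ satisfies $|e-\omega|\le|1-|q||+|q-\omega|<4\theta=\eta$. So the point is $x-se$ with $e$ admissible and $0<s=\frac\rho2|q|<\rho$. Now apply Lemma~\ref{lem:geometry}(i) and Proposition~\ref{prop:mono}.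
\end{proof}

\section{From integral bounds to bounds on the parameters}\label{sec:estimates}

Assume (C0) and (C2), and let $(u,v)$ be a positive solution with $\lambda\mu\ge\sigma_0$. The constants $C_0,\dots,C_3$ below are positive and depend only on $\Omega$, $f$, $g$. The assumptions are symmetric under the exchange of $(u,f,\lambda)$ with $(v,g,\mu)$, so we prove one of each pair of estimates.

\subsection*{Step 1: pointwise bounds in $G$}
There is $C_1\ge1$ such that
\begin{equation}\label{eq:step1}
u\le L_u:=C_1\Big(1+\frac1\mu\Big),\qquad v\le L_v:=C_1\Big(1+\frac1\lambda\Big)\qquad\text{in }G .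
\end{equation}
Let $\gamma$ be the volume of a ball of radius $\theta\kappa$. The sets $\{x\in\Omega:\varphi(x)<a\}$ decrease to the empty set as $a\downarrow0$, so for some $a>0$ the measure of this set is at most $\gamma/2$. Then $\int_S\varphi\ge a\gamma/2$ for every measurable $S\subset\Omega$ of measure $\gamma$. For $x\in G$ take $S=D(x,\kappa)$, on which $u\ge u(x)$: we get $u(x)\,a\gamma/2\le\int_\Omega u\varphi$, and Lemma~\ref{lem:test} gives \eqref{eq:step1}.

\subsection*{Step 2: one-sided bounds for the Laplacians in $G'$}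
A bounded function that vanishes on $\partial\Omega$ can still rise steeply from the boundary, and the equation does not prevent this directly because $\lambda$ may be large. Monotonicity helps a second time: a large value of $\lambda f(v)$ at one point persists on a ball of fixed size, and there it would make $u$ large. With $C_0=2N/(\theta r_1)^2$,
\begin{equation}\label{eq:step2}
-\Delta u=\lambda f(v)\le C_0L_u,\qquad-\Delta v=\mu g(u)\le C_0L_v\qquad\text{in }G'.
\end{equation}
To see this let $x\in G'$ and $F=\lambda f(v(x))$. The ball $D(x,r_1)$, with center $y$ and radius $r=\theta r_1$, lies in $\Omega\cap B_{r_1}(x)\subset G$, and on it $v\ge v(x)$, so $-\Delta u\ge F$. The function $u-F(r^2-|\cdot-y|^2)/(2N)$ is superharmonic in the ball and nonnegative on its boundary. By (F1) and \eqref{eq:step1}, $Fr^2/(2N)\le u(y)\le L_u$.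

\subsection*{Step 3: smallness near $x^*$}
We have
\begin{equation}\label{eq:step3}
u\le C_2L_u|x-x^*|,\qquad v\le C_2L_v|x-x^*|\qquad\text{in }G'.
\end{equation}
We need a barrier that vanishes at $x^*$, is nonnegative on $\overline{G'}$, is at least $L_u$ on the spherical part of $\partial G'$, and has $-\Delta$ at least $C_0L_u$. Since $\Omega$ lies on one side of the tangent plane at $x^*$, a quadratic polynomial will do. Let $\xi(x)=(x^*-x)\cdot\omega=R-x\cdot\omega$, so $0\le\xi\le|x-x^*|$ on $\overline\Omega$, and let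
\[
Z=L_u\Big(\frac{|x-x^*|^2}{r_1^2}+E\,\xi\,(r_1-\xi)\Big),\qquad2E=C_0+\frac{2N}{r_1^2}.
\]
From $\Delta|x-x^*|^2=2N$, $\Delta\xi=0$ and $\Delta\xi^2=2$ we get $-\Delta Z=C_0L_u\ge-\Delta u$ in $G'$. On $\overline{G'}$ we have $0\le\xi\le r_1$, so the second term of $Z$ is nonnegative. Hence $Z\ge0=u$ on $\partial G'\cap\partial\Omega$, and $Z\ge L_u\ge u$ on $\Omega\cap\partial B_{r_1}(x^*)\subset G$. By (F1), $u\le Z\le L_u(r_1^{-1}+Er_1)|x-x^*|$ in $G'$, which is \eqref{eq:step3} with $C_2=r_1^{-1}+Er_1$.

\subsection*{Step 4: bounds for $\lambda$ and $\mu$}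
So far the values $f(0)$ and $g(0)$ have played no role. There is $C_3\ge1$ such that
\begin{equation}\label{eq:step4}
\begin{aligned}
f(0)\ne0\ &\Longrightarrow\ \lambda\le C_3\Big(1+\frac1\lambda\Big)\Big(1+\frac1\mu\Big),\\
g(0)\ne0\ &\Longrightarrow\ \mu\le C_3\Big(1+\frac1\lambda\Big)\Big(1+\frac1\mu\Big).
\end{aligned}
\end{equation}
Since $L_u(1+L_v)\le2C_1^2(1+1/\lambda)(1+1/\mu)$, it suffices to bound $\lambda$ by a constant times $L_u(1+L_v)$.

If $f(0)>0$, then $f(v)\ge f(0)$, and \eqref{eq:step2} at any point of $G'$ gives $\lambda\le C_0L_u/f(0)$.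

If $f(0)<0$, choose $\delta>0$ with $f(\delta)\le f(0)/2$ and let $\rho=\min\{r_1,\delta/(C_2L_v)\}$. By \eqref{eq:step3}, $v\le\delta$ in $\Omega\cap B_\rho(x^*)$, so $\Delta u=-\lambda f(v)\ge\frac12\lambda|f(0)|$ there. By Corollary~\ref{cor:balls} this set contains the ball $D=D(x^*,\rho)$, with center $y_0$ and radius $\theta\rho$. The function $u-\frac{\lambda|f(0)|}{4N}|x-y_0|^2$ is subharmonic in $D$ and positive at $y_0$, so by (F1) it is positive at some point of $\partial D$. With \eqref{eq:step3} for $u$,
\[
\frac{\lambda|f(0)|\,\theta^2\rho^2}{4N}<\max_{\partial D}u\le C_2L_u\rho .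
\]
The left side is quadratic and the right side linear in $\rho$, so one factor $1/\rho\le1/r_1+C_2L_v/\delta$ remains:
\[
\lambda\le\frac{4NC_2}{|f(0)|\theta^2}\,L_u\Big(\frac1{r_1}+\frac{C_2L_v}\delta\Big).
\]

\section{Proof of the nonexistence results}\label{sec:proofs}

Theorem~\ref{thm:main} is the special case $f(0),g(0)<0$ of Theorem~\ref{thm:compl}(a).

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:compl}\textup{(a), (b)}]
Let $\sigma=\max\{\sigma_0,16C_3^2\}$, which depends only on $\Omega,f,g$, and suppose that $(u,v)$ is a positive solution with $\lambda\mu>\sigma$.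

Assume that $g(0)\ne0$ and $\mu\ge\lambda$. Then $\mu^2\ge\lambda\mu>1$, so $1+1/\mu\le2$, and the second line of \eqref{eq:step4} gives $\mu\le2C_3(1+1/\lambda)$. If $\lambda\le1$, then $\lambda\mu\le2C_3(\lambda+1)\le4C_3$. If $\lambda>1$, then $\lambda\le\mu\le4C_3$ and $\lambda\mu\le16C_3^2$. In both cases $\lambda\mu\le16C_3^2\le\sigma$, a contradiction. If $f(0)\ne0$ and $\lambda\ge\mu$, the first line of \eqref{eq:step4} gives the same contradiction with $\lambda$ and $\mu$ exchanged. This proves (b). If both $f(0)$ and $g(0)$ are nonzero, one of the two cases applies to every pair $(\lambda,\mu)$, which proves (a) and Theorem~\ref{thm:main}. The case $\lambda\le1$ above is the reason why no lower bound $\varepsilon_0$ is needed.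
\end{proof}

\begin{remark}
The monotonicity of $f$ and $g$ is used in Lemma~\ref{lem:boundary} (to be in case (a) when $f(0)\ge0$), in the moving plane argument and in Steps 2 and 4. Condition (C2) cannot be dropped from Theorem~\ref{thm:compl}(a): for $f=g\equiv1$ let $w$ solve $-\Delta w=1$ in $\Omega$, $w=0$ on $\partial\Omega$; then $w>0$ by (F1), and $(\lambda w,\mu w)$ is a positive solution for all $\lambda,\mu>0$.
\end{remark}

\section{Two families of positive solutions}\label{sec:existence}

\subsection*{Powers}
When $f(0)=g(0)=0$, Steps 1--3 remain valid, but small solutions are no longer excluded.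

\begin{proof}[Proof of Theorem~\ref{thm:compl}\textup{(c)}]
Let $f(z)=g(z)=z^p$ with $1<p<\frac{N+2}{N-2}$ if $N\ge3$ and $p>1$ arbitrary if $N\le2$. Then (C0) holds, and $z^p\ge z-1$ (the right side is nonpositive for $z\le1$, and $z^p\ge z$ for $z\ge1$), so (C2) holds. If $w\in C(\overline\Omega)$ is positive in $\Omega$ with $-\Delta w=w^p$ and $w=0$ on $\partial\Omega$, then for every $\lambda=\mu>0$ the pair $u=v=\lambda^{-1/(p-1)}w$ is a positive solution, since $\lambda u^p=\lambda^{1-p/(p-1)}w^p=\lambda^{-1/(p-1)}w^p=-\Delta u$.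

Such a $w$ is given by the mountain pass theorem \cite{AR}: a $C^1$ functional $J$ on a Banach space with $J(0)=0$, $J\ge a>0$ on a sphere $\|w\|=r$ and $J(w_1)\le0$ for some $\|w_1\|>r$ has a critical point with $J\ge a$, provided every sequence with $J(w_k)$ bounded and $J'(w_k)\to0$ has a convergent subsequence. On $H^1_0(\Omega)$ with $\|w\|^2=\int|\nabla w|^2$ take $J(w)=\frac12\|w\|^2-\frac1{p+1}\int(w^+)^{p+1}$. For our $p$ the embedding $H_0^1(\Omega)\subset L^{p+1}(\Omega)$ is compact. Hence $J(w)\ge\frac12\|w\|^2-C\|w\|^{p+1}$ is bounded below by a positive number on a small sphere, and $J(t\varphi)\to-\infty$ as $t\to\infty$. For a sequence as above, the identity $(p+1)J(w_k)-J'(w_k)w_k=\frac{p-1}2\|w_k\|^2$ shows that $\|w_k\|$ is bounded. A subsequence converges in $L^{p+1}$, and along it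
\[
\|w_k-w_l\|^2=\big(J'(w_k)-J'(w_l)\big)(w_k-w_l)+\int\big((w_k^+)^p-(w_l^+)^p\big)(w_k-w_l)\to0
\]
by H\"older's inequality. So there is $w\ne0$ in $H^1_0(\Omega)$ with $-\Delta w=(w^+)^p$ weakly.

For regularity let $N\ge3$ and $q_0=2N/(N-2)$, so $w\in L^{q_0}$. If $w\in L^q$ with $q\ge q_0$, then (F4) gives $w\in W^{2,q/p}$; the solution from (F4) is $w$ because $q/p>2N/(N+2)$ implies $W^{2,q/p}\subset H^1$. By the Sobolev embedding, $w\in L^{q'}$ with $1/q'=p/q-2/N$ if this number is positive, and with any finite $q'$ otherwise. Since $1/q-1/q'=2/N-(p-1)/q\ge2/N-(p-1)/q_0>0$, finitely many steps give $w\in L^q$ for all $q<\infty$; for $N\le2$ this holds from the start. Then (F4) gives $w\in C^1(\overline\Omega)$. Finally $w$ is superharmonic, zero on $\partial\Omega$ and not identically zero, so $w>0$ in $\Omega$ by (F1).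
\end{proof}

\subsection*{Affine nonlinearities}
In Example~\ref{ex:affine} the solution $1-\cos kx/\cos k$ is, for $k$ slightly above $\pi/2$, a large positive multiple of $\varphi$ up to a bounded error. The same happens in every domain.

\begin{proof}[Proof of Theorem~\ref{thm:compl}\textup{(d)}]
Fix $\lambda>0$. For $k>\lambda_1$ put $\mu=k^2/(\lambda K_1K_2)$, so that $\lambda\mu K_1K_2=k^2$, and write $u=aU$, $v=V$ with $a=\lambda K_1/k$. Since $\lambda K_1/a=k=\mu K_2a$, the system \eqref{eq:system} becomes
\[
-\Delta U=kV-m_1,\qquad-\Delta V=kU-m_2,\qquad m_1=\frac{kM_1}{K_1},\quad m_2=\frac{k^2M_2}{\lambda K_1K_2}.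
\]
The sum $S=U+V$ and the difference $D=U-V$ decouple it:
\[
-\Delta S-kS=-(m_1+m_2),\qquad-\Delta D+kD=m_2-m_1,
\]
with zero boundary values. As $\Omega$ is connected, $\lambda_1$ is simple, and the second Dirichlet eigenvalue satisfies $\lambda_2>\lambda_1$. Let $\lambda_1<k\le\frac12(\lambda_1+\lambda_2)$. On this range $m_1,m_2$ are bounded above and below by positive constants, and neither $k$ nor $-k$ is an eigenvalue, so both problems have unique solutions in $H_0^1(\Omega)$. Constants below do not depend on $k$.

Write $S=\alpha\varphi+S^\perp$ with $\int S^\perp\varphi=0$. Testing the equation for $S$ with $\varphi$ gives $(\lambda_1-k)\,\alpha\int\varphi^2=-(m_1+m_2)$, that is,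
\[
\alpha=\frac{m_1+m_2}{(k-\lambda_1)\int\varphi^2}\to+\infty\qquad(k\downarrow\lambda_1).
\]
Subtracting the equation for $\alpha\varphi$, we get $-\Delta S^\perp-kS^\perp=F$ with $F=-(m_1+m_2)\big(1-\varphi/\int\varphi^2\big)$, which is bounded uniformly in $k$. Testing with $S^\perp$ and using $\int|\nabla S^\perp|^2\ge\lambda_2\int(S^\perp)^2$ gives $\|S^\perp\|_{L^2}\le\|F\|_{L^2}/(\lambda_2-k)\le C$. Testing the equation for $D$ with $D$ gives $k\|D\|_{L^2}\le|m_1-m_2|\,|\Omega|^{1/2}$. If $S^\perp$ and $D$ are bounded in $L^q$, $q\ge2$, then so are their Laplacians; by (F4) they are bounded in $W^{2,q}$, hence in $L^{q'}$ with $1/q'=1/q-2/N$ if this is positive, and with any finite $q'$ otherwise. Starting from $q=2$, finitely many steps reach $q>N$, so $S^\perp$ and $D$ are bounded in $C^1(\overline\Omega)$. They vanish on $\partial\Omega$, so $|S^\perp|+|D|\le Cd$.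

By (F2) and compactness, $\partial_n\varphi\ge2c>0$ on $\partial\Omega$. Integrating $\nabla\varphi$ along the segment from a nearest boundary point gives $\varphi\ge cd$ near $\partial\Omega$, and $\varphi$ has a positive minimum on the rest of $\Omega$. Hence $|S^\perp|+|D|\le C'\varphi$, and
\[
U=\tfrac12(S+D)\ge\tfrac12(\alpha-C')\varphi,\qquad V=\tfrac12(S-D)\ge\tfrac12(\alpha-C')\varphi .
\]
Choose $k_0\in(\lambda_1,\frac12(\lambda_1+\lambda_2)]$ such that $\alpha>C'$ for $\lambda_1<k<k_0$. For these $k$ the pair $(aU,V)$ is a positive solution, and every $\mu$ with $\lambda_1^2<\lambda\mu K_1K_2<k_0^2$ corresponds to such a $k$. These $f,g$ satisfy (C1) and (C2). If a number $\sigma$ as in Theorem~\ref{thm:main} were smaller than $\lambda_1^2/(K_1K_2)$, the solutions just found would have $\lambda\mu>\sigma$, a contradiction.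
\end{proof}

\begin{thebibliography}{9}

\bibitem{AR}
Ambrosetti and Rabinowitz, J. Funct. Anal. 14 (1973).

\bibitem{GT}
Gilbarg and Trudinger, Theorem 9.13.

\bibitem{NPS}
\emph{Nonexistence of positive solutions for a class of semilinear elliptic systems},
doi:10.1216/rmjm/1181069347,
\texttt{https://projecteuclid.org/\allowbreak journals/\allowbreak rocky-mountain-\allowbreak journal-of-\allowbreak mathematics/\allowbreak volume-36/\allowbreak issue-6/\allowbreak Nonexistence-of-\allowbreak Positive-\allowbreak Solutions-for-\allowbreak a-Class-of-\allowbreak Semilinear-\allowbreak Elliptic/\allowbreak 10.1216/\allowbreak rmjm/\allowbreak 1181069347.pdf}.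

\end{thebibliography}
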